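\title{Steiner 2-edge-connected subgraphs: an approximation factor below 2 in fixed-parameter time}

\begin{abstract}
Given a graph on $n$ vertices with nonnegative edge costs and $k$ terminals, the Steiner 2-edge-connected subgraph problem asks for a cheapest subgraph in which every two terminals are joined by two edge-disjoint paths. We give, for every $\varepsilon>0$, a randomized $(\frac53+\varepsilon)$-approximation algorithm that runs in time $2^{O(k)}(n/\varepsilon)^{O(1)}$. Its output is always feasible, and the cost guarantee fails with probability at most $2^{-n}$. The algorithm relaxes the problem to finding a cheapest connected family of closed trails through the terminals, in which different trails may overlap. A short cycle cover bound, derived from Seymour's 6-flow theorem, shows that the relaxation loses a factor of at most $\frac53$. The relaxation is solved exactly by dynamic programming over sets of terminals, each step of which evaluates determinants in characteristic 2.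
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be an undirected graph on $n$ vertices with edge costs $c\colon E\to\mathbb R_{\ge0}$, and let $T\subseteq V$ be a set of $k$ \emph{terminals}. The cost $c(H)$ of a subgraph or edge set $H$ is the sum of the costs of its edges. A subgraph $H$ of $G$ is \emph{feasible} if every two terminals are joined by two edge-disjoint paths in $H$; by Menger's theorem this says that the terminals stay connected to each other when any one edge of $H$ is deleted. The \emph{Steiner 2-edge-connected subgraph problem} asks for a feasible subgraph of minimum cost. We write $\mathrm{OPT}$ for this minimum and take $k$ as the parameter.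

A 2-approximation can be computed in polynomial time, for instance by Jain's iterative rounding. If the degree of the polynomial may depend on $k$ (XP time), much more is possible: for unit costs a randomized algorithm of Bansal, Cheriyan, Grout and Ibrahimpur solves the problem exactly in time $n^{O(k)}$, and for arbitrary costs there is an FPTAS in XP time. Between these two regimes lies fixed-parameter tractable (FPT) time, that is, time $f(k)\,n^{O(1)}$ for a computable function $f$. The following question is posed in~\cite{notes}.

\begin{quote}
Is there a constant $\alpha<2$ and an $\alpha$-approximation algorithm for the Steiner 2-edge-connected subgraph problem that runs in time $f(k)\,n^{O(1)}$?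
\end{quote}

The answer is yes, by a randomized algorithm. Throughout, $\varepsilon$ is rational with $0<\varepsilon\le1$.

\begin{theorem}\label{thm:main}
There is a randomized algorithm running in time $2^{O(k)}(n/\varepsilon)^{O(1)}$ that always outputs a feasible subgraph and, with probability at least $1-2^{-n}$, outputs one of cost at most $\frac53(1+\varepsilon)\,\mathrm{OPT}$. If the costs are integers bounded by a polynomial in $n$, the factor is $\frac53$ and the time is $2^{O(k)}n^{O(1)}$.
\end{theorem}

For fixed $\varepsilon<\frac15$ the factor is a constant smaller than $2$. We claim neither a deterministic version nor that $\frac53$ is the best factor achievable in FPT time.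

\subsection*{Why closed trails}

Two simple cases show what to hope for. For $k=2$ the problem asks for a cheapest pair of edge-disjoint paths, which is a minimum-cost flow problem. The two paths form a \emph{closed trail}: a closed walk with at least one edge and no repeated edge (vertices may repeat). If one path is required in place of two, then a tree is optimal, and trees suit the parameter $k$ for two reasons. A tree falls apart at a \emph{single} vertex into smaller trees, which suggests a table indexed by pairs $(v,S)$ with $v\in V$ and $S\subseteq T$; such a table has only $2^kn$ entries. And the pieces can be chosen independently, because connected graphs with a common vertex have a connected union, whether or not they overlap.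

With two paths the first reason fails. In $K_{2,3}$ with the three vertices of degree 2 as terminals, the only feasible subgraph is the whole graph, and it has no cut vertex. Cutting a solution at several vertices puts several vertices into the index of the table, and the exponent of $n$ grows with their number. One might therefore guess that FPT time gives no advantage over polynomial time here. The way out is to give up exactness and regain the tree structure. We look for a family of closed trails whose union is connected and contains $T$, and we pay for an edge once for every trail that uses it. Every edge of a closed trail lies on a circuit, so the union has no bridge however the trails overlap; and after one trail is removed, each connected part of the remaining family can be regarded as hanging from a single vertex of that trail. Three things have to be done.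
\begin{enumerate}
\item Bound the loss: an optimal solution must be covered by closed trails of total cost less than twice its own. Section~\ref{sec:cover} gives the factor $\frac53$.
\item Find one cheapest closed trail that collects the terminals in prescribed bundles at prescribed prices. The difficulty is to forbid repeated edges. With closed walks in place of closed trails the method collapses, since a walk around a tree visits all its vertices while every edge of the tree is a bridge. Section~\ref{sec:path} solves the corresponding problem for paths by a determinant in characteristic 2; this is the only randomized step.
\item Organize the trails into a recursion over pairs $(v,S)$. This is Section~\ref{sec:rec}.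
\end{enumerate}

\subsection*{Demand pairs, and the limit of the relaxation}

The method gives more than Theorem~\ref{thm:main}. A \emph{bridge} is an edge whose deletion increases the number of components. For a bridgeless graph $H$ with costs $c$, let $\operatorname{scc}(H)$ be the minimum total cost of a family of closed trails of $H$ that covers $E(H)$. Consider the problem in which a set $\mathcal D$ of \emph{demand pairs} $\{s,t\}$, $s\ne t$, is given and a subgraph is feasible if each demand pair is joined by two edge-disjoint paths. Nowhere-zero flows are recalled in Section~\ref{sec:cover}.

\begin{theorem}\label{thm:pairs}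
Let $k$ be the number of distinct vertices in the demand pairs. In time $2^{O(k)}(n/\varepsilon)^{O(1)}$ one can compute a feasible solution which, with probability at least $1-2^{-n}$, has cost at most
\[
\min\bigl\{\operatorname{scc}(H)+\varepsilon\,c(H)\ :\ H\text{ a bridgeless feasible solution}\bigr\}\ \le\ \bigl(\tfrac53+\varepsilon\bigr)\mathrm{OPT}.
\]
Consequently:
\begin{enumerate}
\item[(1)] the factor is $\frac43+\varepsilon$ if some bridgeless optimal solution has a nowhere-zero 4-flow, in particular if $G$ is planar;
\item[(2)] the factor is $1+\varepsilon$ if some optimal solution has all degrees even.
\end{enumerate}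
\end{theorem}

We prove Theorem~\ref{thm:pairs} in Section~\ref{sec:alg} and derive Theorem~\ref{thm:main} there. Section~\ref{sec:limit} shows that the worst-case loss of the relaxation itself lies between $\frac75$ and $\frac53$.

\subsection*{Conventions}

Graphs are finite and loopless (loops of $G$ can be deleted), parallel edges are allowed, and $m=|E|$. Lemma~\ref{lem:parallel} shows that nothing is lost by keeping only two cheapest edges of each class of parallel edges; the running times in the theorems refer to the graph after this reduction, in which $m\le n^2$. Real costs are handled on a machine with unit-cost real arithmetic and comparisons. For rational costs the bounds hold on a Turing machine, up to a factor polynomial in the encoding length of $c$. We assume $k\ge2$, since $k\le1$ is trivial, and that the instance is feasible, which by Lemma~\ref{lem:bridges} below can be checked in polynomial time.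

\section{Bridgeless graphs and trail systems}\label{sec:systems}

A \emph{circuit} is a connected 2-regular subgraph; two parallel edges form a circuit of length 2. Traversing a circuit once gives a closed trail, and we regard circuits as closed trails. An \emph{even subgraph} is an edge set in which all degrees are even. A nonempty even subgraph contains a circuit, because none of its vertices has degree 1, and deleting the circuit leaves an even subgraph; so every even subgraph is an edge-disjoint union of circuits. The edge set of a closed trail is even, and the symmetric difference of two even subgraphs is even. We use two textbook facts: an edge is a bridge if and only if it lies on no circuit; and, by Menger's theorem, in a connected bridgeless graph any two distinct vertices are joined by two edge-disjoint paths.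

\begin{lemma}\label{lem:bridges}
Let $H^\circ$ be obtained from a graph $H$ by deleting all bridges. Then $H^\circ$ is bridgeless, and two distinct vertices $s,t$ are joined by two edge-disjoint paths in $H$ if and only if they lie in the same component of $H^\circ$.
\end{lemma}

\begin{proof}
An edge of $H^\circ$ lies on a circuit of $H$. No edge of this circuit is a bridge of $H$, so the circuit lies in $H^\circ$. Hence $H^\circ$ is bridgeless, and two vertices in one component of $H^\circ$ are joined by two edge-disjoint paths by Menger's theorem. Conversely, let $P_1,P_2$ be edge-disjoint $s$--$t$ paths in $H$. If $P_1$ contained a bridge $e$, then $s$ and $t$ would lie in different components of $H-e$, although $P_2\subseteq H-e$ joins them. So $P_1\subseteq H^\circ$.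
\end{proof}

As costs are nonnegative, $H^\circ$ is optimal whenever $H$ is. So both problems have a bridgeless optimal solution. For the Steiner problem all terminals lie in one component of $H^\circ$, and this component is an optimal solution that is connected and bridgeless. Conversely, every connected bridgeless subgraph containing $T$ is feasible.

\begin{definition}\label{def:system}
A \emph{system} is a finite multiset $\mathcal F$ of closed trails of $G$, with cost $c(\mathcal F)=\sum_{C\in\mathcal F}c(C)$. For $v\in V$ let $U_v(\mathcal F)$ be the graph with vertex set $\{v\}\cup\bigcup_{C\in\mathcal F}V(C)$ and edge set $\bigcup_{C\in\mathcal F}E(C)$. For $\emptyset\ne S\subseteq T$ we call $\mathcal F$ a \emph{$(v,S)$-system} if $U_v(\mathcal F)$ is connected and contains $S$. Let $\operatorname{opt}(v,S)$ be the minimum cost of a $(v,S)$-system, and $\infty$ if there is none.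
\end{definition}

The vertex $v$ is the point at which the system will be attached to another trail. It is put into $U_v(\mathcal F)$ by hand so that the empty system is a $(v,\{v\})$-system: a terminal that already lies on a trail is collected for free. If $S\ne\{v\}$, then $U_v(\mathcal F)$ is connected with at least two vertices, so some member of $\mathcal F$ visits $v$.

\begin{lemma}\label{lem:sandwich}
\begin{enumerate}
\item[(a)] If $\mathcal F$ is a $(v,S)$-system, then $U_v(\mathcal F)$ is connected, bridgeless, contains $S\cup\{v\}$ and has cost at most $c(\mathcal F)$.
\item[(b)] If $H\subseteq G$ is connected with at least one edge and contains $S\cup\{v\}$, then every family of closed trails of $H$ covering $E(H)$ is a $(v,S)$-system.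
\end{enumerate}
In particular, if $H^*$ is a connected bridgeless optimal solution of the Steiner problem and $t\in T$, then $\mathrm{OPT}\le\operatorname{opt}(t,T)\le\operatorname{scc}(H^*)$.
\end{lemma}

\begin{proof}
(a) An edge of $U_v(\mathcal F)$ lies in the edge set of a closed trail, which is a union of circuits; so it is not a bridge. It is counted at least once in $c(\mathcal F)$, and costs are nonnegative. (b) Every vertex of $H$ is incident with an edge, so $U_v(\mathcal F)=H$. For the last statement, (a) shows that $U_t(\mathcal F)$ is feasible for every $(t,T)$-system $\mathcal F$, and (b) applies to $H^*$ because $k\ge2$.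
\end{proof}

\begin{example}\label{ex:k23}
Let $G=K_{2,3}$ with unit costs, vertices $u,v$ of degree 3 and terminals $t_1,t_2,t_3$ of degree 2. Both edges at each terminal are needed, so $\mathrm{OPT}=6$. A closed trail that visits a vertex twice uses four edges there, so the closed trails of $G$ are its three circuits, each of length 4 and through two terminals. One circuit does not suffice, and the circuits $C=ut_1vt_2u$ and $C'=ut_1vt_3u$ do; thus $\operatorname{opt}(u,T)=8=\frac43\,\mathrm{OPT}$. The recursion of Section~\ref{sec:rec} sees this system as follows. It walks along $C$ at cost 4, collects $t_1$ and $t_2$ at cost $\operatorname{opt}(t_i,\{t_i\})=0$ on passing them, and collects $t_3$ at $u$ at cost $\operatorname{opt}(u,\{t_3\})=4$. It need not know that $C'$ shares two edges with $C$. The overlap is paid for twice and does no other harm.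
\end{example}

\section{Covering a bridgeless graph by three even subgraphs}\label{sec:cover}

We bound $\operatorname{scc}(H)$ by covering $H$ with few even subgraphs, and even subgraphs come from flows. Fix an orientation of the edges of $H$ and an abelian group $\Lambda$. A \emph{$\Lambda$-flow} is a map $\varphi\colon E(H)\to\Lambda$ such that at each vertex the sum of $\varphi$ over entering edges equals the sum over leaving edges. Its support is $\operatorname{supp}\varphi=\{e:\varphi(e)\ne0\}$, and $\varphi$ is \emph{nowhere-zero} if its support is $E(H)$. Reversing an edge and negating its value preserves all this, so the orientation plays no role. A \emph{nowhere-zero $r$-flow} is a $\mathbb Z$-flow with $0<|\varphi(e)|<r$ for all $e$; a nowhere-zero 3-flow is therefore also a nowhere-zero 4-flow. Sums and differences of flows are flows, a flow with values in a product group is a pair of flows, and the supports of $\mathbb Z_2$-flows are exactly the even subgraphs. We use two theorems.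
\begin{itemize}
\item Seymour~\cite{seymour}: every bridgeless graph has a nowhere-zero $\mathbb Z_2\times\mathbb Z_3$-flow.
\item Tutte (1954): for an abelian group $\Lambda$ of order $r$, a graph has a nowhere-zero $\Lambda$-flow if and only if it has a nowhere-zero $r$-flow.
\end{itemize}

\begin{lemma}\label{lem:four}
If a graph $D$ has a nowhere-zero 4-flow or a nowhere-zero $\mathbb Z_3$-flow, then there are even subgraphs $A_1,A_2,A_3$ of $D$ such that each edge of $D$ lies in exactly two of them. Any two of them cover $D$, and some two have total cost at most $\frac43c(D)$.
\end{lemma}

\begin{proof}
By Tutte's theorem a nowhere-zero $\mathbb Z_3$-flow gives a nowhere-zero 3-flow, which is a nowhere-zero 4-flow, and a nowhere-zero 4-flow gives a nowhere-zero $\mathbb Z_2\times\mathbb Z_2$-flow. The supports $A_1,A_2$ of its two coordinates are even and cover $D$. Put $A_3=A_1\triangle A_2$. An edge in both $A_1$ and $A_2$ is not in $A_3$, and an edge in exactly one of them is. The three costs add up to $2c(D)$, so omitting the most expensive set leaves cost at most $\frac23\cdot2c(D)$.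
\end{proof}

In $K_{2,3}$, sending $1\in\mathbb Z_3$ from $u$ to $v$ along each of the three paths is a nowhere-zero $\mathbb Z_3$-flow; the three circuits cover each edge twice, and the bound $\frac43\cdot6=8$ is the value found in Example~\ref{ex:k23}.

Seymour's theorem covers a bridgeless graph by an even subgraph $C$ and the support $D$ of a $\mathbb Z_3$-flow. With Lemma~\ref{lem:four} this yields three even subgraphs of total cost at most $c(C)+\frac43c(D)$. An edge is charged its cost times $1$, $\frac43$ or $\frac73$ according as it lies only in $C$, only in $D$, or in both, so the difficulty is the overlap $C\cap D$. For an arbitrary pair it may be everything. For a cheapest pair, two exchange arguments bound it in terms of the other two classes. The result is a weighted form of a theorem of Bermond--Jackson--Jaeger and Alon--Tarsi.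

\begin{proposition}\label{prop:cover}
Let $H$ be a bridgeless graph with costs $c\ge0$. There are even subgraphs $E_1,E_2,E_3$ with $E_1\cup E_2\cup E_3=E(H)$ and $c(E_1)+c(E_2)+c(E_3)\le\frac53c(H)$. Hence $\operatorname{scc}(H)\le\frac53c(H)$.
\end{proposition}

\begin{proof}
Call a pair $(C,\varphi)$ \emph{admissible} if $C$ is an even subgraph of $H$, $\varphi$ is a $\mathbb Z_3$-flow on $H$, and $C\cup\operatorname{supp}\varphi=E(H)$. There are finitely many admissible pairs, and there is at least one by Seymour's theorem: take the support of the first coordinate and the second coordinate. This is where bridgelessness is used, and it is needed, since a bridge lies on no circuit and hence in no even subgraph. Choose an admissible pair minimizing $\Phi=c(C)+\frac43c(D)$, where $D=\operatorname{supp}\varphi$, and let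
\[
a=c(C\setminus D),\qquad b=c(D\setminus C),\qquad d=c(C\cap D),
\]
so that $c(H)=a+b+d$ and $\Phi=a+\frac43b+\frac73d$. The restriction of $\varphi$ to $D$ is nowhere-zero, so Lemma~\ref{lem:four} gives $A_1,A_2,A_3\subseteq D$. Two of them together with $C$ cover $E(H)$ at total cost at most $\Phi$, and it remains to show $\Phi\le\frac53c(H)$.

\emph{Changing $C$ inside $D$.} Each pair $(C\triangle A_i,\varphi)$ is admissible: $C\triangle A_i$ is even, and it agrees with $C$ outside $D$. Minimality gives $c(C)\le c(C\triangle A_i)$. An edge of $C\setminus D$ lies in all three sets $C\triangle A_i$. An edge of $D\setminus C$ lies in two of the $A_i$, hence in two of the $C\triangle A_i$. An edge of $C\cap D$ is removed twice and lies in one. Summing over $i$ gives $3(a+d)\le3a+2b+d$, that is, $d\le b$.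

\emph{Changing $\varphi$ inside $C$.} Decompose $C$ into edge-disjoint circuits and send one unit around each of them. This is a $\mathbb Z_3$-flow $\psi$ with values $\pm1$ on $C$ and $0$ elsewhere. The pairs $(C,\varphi+\psi)$ and $(C,\varphi-\psi)$ are admissible, since $\varphi\pm\psi$ agrees with $\varphi$ outside $C$. Minimality gives $c(D)\le c(\operatorname{supp}(\varphi\pm\psi))$. On an edge of $C$ the values of $\varphi,\varphi+\psi,\varphi-\psi$ are the three elements of $\mathbb Z_3$, so exactly two are nonzero; on an edge of $D\setminus C$ all three are nonzero. Adding the costs of the three supports gives $3(b+d)\le3b+2(a+d)$, that is, $d\le2a$.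

\emph{Conclusion.}
\[
\tfrac53c(H)-\Phi=\tfrac23a+\tfrac13b-\tfrac23d=\tfrac13(2a-d)+\tfrac13(b-d)\ge0 .
\]
Decomposing $E_1,E_2,E_3$ into circuits gives the bound on $\operatorname{scc}(H)$.
\end{proof}

With Lemma~\ref{lem:sandwich} we obtain, for the Steiner problem and every $t\in T$,
\begin{equation}\label{eq:sandwich}
\mathrm{OPT}\le\operatorname{opt}(t,T)\le\tfrac53\,\mathrm{OPT}.
\end{equation}
It remains to compute a cheapest $(t,T)$-system.

\section{Cheapest labeled paths}\label{sec:path}

This section treats an auxiliary problem about paths; Section~\ref{sec:rec} turns closed trails into paths. Let $\Gamma$ be a simple graph with $N$ vertices, two of which are $s_0\ne t_0$, and let $S$ be a finite set of \emph{labels}. Each edge $e$ has a finite, possibly empty, list $L_e$ of \emph{options} $o=(A,w)$ with $A\subseteq S$ and $w\in\mathbb Z_{\ge0}$: the edge may be traversed at price $w$, collecting the labels in $A$. A \emph{labeled path} $(P,o)$ is an $s_0$--$t_0$ path $P$ (no repeated vertex) with a choice of an option $o_e=(A_e,w_e)\in L_e$ for each $e\in P$, such that the sets $A_e$ are pairwise disjoint with union $S$. Its cost is $w(P,o)=\sum_{e\in P}w_e$. Let $\lambda^*$ be the minimum cost of a labeled path, and $\infty$ if there is none.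

For walks, a table indexed by the current vertex and the set of labels collected so far would do. For paths it does not, because it cannot remember the vertices already visited. A determinant expands over permutations, and the cycles of a permutation are simple and vertex-disjoint by nature. So we force one cycle to run through an artificial arc from $t_0$ to $s_0$; the rest of this cycle is a path. The price is that other cycles appear as well and might collect labels that the path does not. Characteristic 2 removes exactly this danger.

\subsection*{The matrix}

Take variables $y_{e,o}$ (one for each entry $o$ of each list $L_e$), $\zeta$, and $z_\ell$ for $\ell\in S$, and let $\mathcal R$ be the polynomial ring in these variables over $\mathrm{GF}(2)$ modulo the relations $z_\ell^2=0$. Write $z^A=\prod_{\ell\in A}z_\ell$. Then $z^Az^{A'}=z^{A\cup A'}$ if $A\cap A'=\emptyset$ and $z^Az^{A'}=0$ otherwise, and each element of $\mathcal R$ is uniquely $\sum_{i,A}\rho_{i,A}(y)\,\zeta^iz^A$ with polynomials $\rho_{i,A}$ in the $y$-variables. Put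
\[
W_e=\sum_{o=(A,w)\in L_e}y_{e,o}\,\zeta^wz^A .
\]
Thus $\zeta$ records cost, the $z_\ell$ record labels, and the $y_{e,o}$ keep different labeled paths from canceling each other. Define the matrix $M$ over $\mathcal R$, with rows and columns indexed by $V(\Gamma)$:
\begin{itemize}
\item for $v\ne t_0$, $M_{vv}=1$, $M_{vw}=W_{vw}$ if $vw$ is an edge, and all other entries of row $v$ are $0$;
\item $M_{t_0s_0}=1$, and all other entries of row $t_0$ are $0$.
\end{itemize}
In characteristic 2 signs disappear, so $\det M=\sum_\pi\prod_vM_{v,\pi(v)}$ over all permutations $\pi$ of $V(\Gamma)$.

\begin{example}\label{ex:det}
Let $\Gamma$ have vertices $s_0,t_0,1,2,3$ and edges $s_0t_0$, $s_01$, $12$, $23$, $31$. Let $S=\{\ell\}$, let every edge have the option $(\emptyset,0)$, and let the edge $12$ also have the option $(\{\ell\},0)$, so that $W_{12}=y+y'z$ with $z=z_\ell$. The walk $s_0,1,2,3,1,s_0,t_0$ collects the label, but no path does. In a nonzero term $\pi(t_0)=s_0$, and $\pi(s_0)=t_0$ because $s_0$ is the only neighbor of $t_0$. The six permutations of $\{1,2,3\}$ give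
\[
\det M=W_{s_0t_0}\bigl(1+W_{12}^2+W_{23}^2+W_{31}^2+2\,W_{12}W_{23}W_{31}\bigr).
\]
The label could enter through the two 3-cycles or through the 2-cycle on $12$. The 3-cycles are reverses of each other and cancel, and $W_{12}^2=y^2+2yy'z+y'^2z^2=y^2$. So the coefficient of $z$ is $0$. If an edge $2t_0$ with option $(\emptyset,0)$ is added, two more terms appear, one for each of the paths $s_0,1,2,t_0$ and $s_0,1,3,2,t_0$, and the coefficient of $z$ becomes $W_{s_01}\,y'\,W_{2t_0}$, the monomial of the unique labeled path.
\end{example}

\begin{lemma}\label{lem:det}
Let $R_i(y)$ be the coefficient of $\zeta^iz^S$ in $\det M$. Then $R_i$ has degree at most $N$, $R_i=0$ for $i<\lambda^*$, and $R_{\lambda^*}\ne0$ if $\lambda^*<\infty$.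
\end{lemma}

\begin{proof}
Call $\prod_vM_{v,\pi(v)}$ the weight of $\pi$. Only permutations with $\pi(t_0)=s_0$ can have nonzero weight. Fix a linear order on $V(\Gamma)$, and let $\Pi$ be the set of such permutations that have a cycle of length at least 3 avoiding $t_0$. For $\pi\in\Pi$, take among these cycles the one containing the smallest vertex and reverse it, obtaining $\pi'$. Then $\pi'\ne\pi$ because the length is at least 3, and $\pi''=\pi$ because $\pi'$ has cycles on the same vertex sets. The weights of $\pi$ and $\pi'$ are equal because $M_{vw}=M_{wv}$ for $v,w\ne t_0$; here we use that $\Gamma$ is undirected. So the terms of $\Pi$ cancel in pairs.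

In a remaining permutation, the cycle through $t_0$ reads $s_0\to\cdots\to t_0\to s_0$. It contributes $0$ unless it follows an $s_0$--$t_0$ path $P$ of $\Gamma$, and then it contributes $\prod_{e\in P}W_e$. The other cycles are fixed points, contributing $1$, and 2-cycles, contributing $W_e^2$ if the two vertices form an edge $e$ and $0$ otherwise. Hence
\[
\det M=\sum_P\ \prod_{e\in P}W_e\cdot\sum_Q\ \prod_{e\in Q}W_e^2 ,
\]
where $P$ runs over the $s_0$--$t_0$ paths and $Q$ over the matchings of $\Gamma-V(P)$, including the empty one. Squaring is additive in characteristic 2, and $(z^A)^2=0$ for $A\ne\emptyset$, so
\[
W_e^2=\sum_{o=(\emptyset,w)\in L_e}y_{e,o}^2\,\zeta^{2w}.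
\]
Thus 2-cycles carry no labels, and all of $z^S$ must come from $\prod_{e\in P}W_e$. In the expansion of this product, a choice of options contributes to $z^S$ exactly when the sets $A_e$ are pairwise disjoint with union $S$. The coefficient of $z^S$ in $\det M$ is therefore
\begin{equation}\label{eq:coef}
\sum_{(P,o)\ \text{labeled path}}\ \zeta^{w(P,o)}\prod_{e\in P}y_{e,o_e}\cdot\Bigl(1+\sum_{Q\ne\emptyset}\ \prod_{e\in Q}W_e^2\Bigr).
\end{equation}
Every exponent of $\zeta$ in \eqref{eq:coef} is at least $\lambda^*$, so $R_i=0$ for $i<\lambda^*$. A term has $y$-degree $|E(P)|+2|Q|\le(|V(P)|-1)+(N-|V(P)|)<N$. Terms with $Q\ne\emptyset$ can contribute to $\zeta^{\lambda^*}$, since options may have price $0$, but their $y$-monomials contain a square. The terms with $Q=\emptyset$ have squarefree $y$-monomials, and these are distinct for distinct labeled paths, because the set of pairs $(e,o_e)$ determines $(P,o)$. So the monomial of a cheapest labeled path occurs in $R_{\lambda^*}$ with coefficient $1$.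
\end{proof}

\subsection*{The test}

The polynomials $R_i$ are too large to write down, but they can be evaluated at a random point of a large field of characteristic 2. We use fields with an explicit description. For $q=2\cdot3^\nu$ the polynomial $X^{q}+X^{q/2}+1$ is the $3^{\nu+1}$-th cyclotomic polynomial. Over $\mathrm{GF}(2)$, all irreducible factors of the $r$-th cyclotomic polynomial, $r$ odd, have degree equal to the multiplicative order of 2 modulo $r$. For $r=3^{\nu+1}$ this order is $q$. Indeed, $4^{3^i}=1+3^{i+1}u_i$ with $3\nmid u_i$, by induction from $4=1+3$ and
\[
(1+3^{i+1}u)^3=1+3^{i+2}\bigl(u+3^{i+1}u^2+3^{2i+1}u^3\bigr),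
\]
so 4 has order $3^\nu$; and the order of 2 is even because $2\equiv-1\pmod 3$, hence twice the order of 4. So the polynomial is irreducible and represents $\mathrm{GF}(2^q)$.

\begin{lemma}\label{lem:test}
Given integers $j\ge0$ and $q=2\cdot3^\nu$, there is a randomized test that reports ``yes'' only if $\lambda^*\le j$, and reports ``yes'' with probability at least $1-N2^{-q}$ if $\lambda^*\le j$. Its running time is $3^{|S|}$ times a polynomial in $N$, $j$, $q$ and the number of options.
\end{lemma}

\begin{proof}
Substitute independent uniform elements of $\mathrm{GF}(2^q)$ for the $y_{e,o}$ and discard all powers $\zeta^i$ with $i>j$. This is a ring homomorphism from $\mathcal R$ to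
\[
\mathcal R'=\mathrm{GF}(2^q)[\zeta,(z_\ell)_{\ell\in S}]/(\zeta^{j+1},\,z_\ell^2),
\]
so it commutes with taking determinants. As $\mathcal R'$ has zero divisors, Gaussian elimination is not available; we use Berkowitz's algorithm, which computes the determinant of an $N\times N$ matrix over any commutative ring with $N^{O(1)}$ additions and multiplications and no division. An element of $\mathcal R'$ is a vector of $2^{|S|}(j+1)$ field elements. A product is computed by running over the $3^{|S|}$ ordered pairs of disjoint subsets of $S$ and over pairs of exponents of $\zeta$, which takes at most $3^{|S|}(j+1)^2$ field multiplications. Report ``yes'' if and only if the coefficient of $\zeta^iz^S$ is nonzero for some $i\le j$. This coefficient is the value of $R_i$ at the random point. If it is nonzero, then $R_i\ne0$ and $\lambda^*\le i\le j$ by Lemma~\ref{lem:det}. If $\lambda^*\le j$, apply the Schwartz--Zippel lemma to $R_{\lambda^*}$: a nonzero polynomial of total degree at most $N$ over a finite field $\mathbb F$ vanishes at a uniform random point with probability at most $N/|\mathbb F|$.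
\end{proof}

We say that a test \emph{errs} if it reports ``no'' although its instance has a labeled path of cost at most $j$. This is the only possible error. The next lemma turns the test into a search whose output is verified, which is why errors will never affect feasibility.

\begin{lemma}\label{lem:search}
Given an integer $B\ge0$, there is a procedure that makes at most $B+1+\omega$ tests with thresholds at most $B$, where $\omega$ is the number of options, and returns either $\infty$ or a labeled path of cost at most $B$. If $\lambda^*\le B$ and no test errs, it returns a labeled path of cost $\lambda^*$.
\end{lemma}

\begin{proof}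
Test $j=0,1,\dots,B$ until the first ``yes''; if there is none, return $\infty$. Fix this $j$ and go through the options once. Delete an option permanently if the test, with fresh randomness and threshold $j$, says ``yes'' for the current instance without that option. Let $O$ be the set of options left at the end. If $O$ is exactly the set of options of one labeled path, which is checked directly from the definition, return this path; otherwise return $\infty$.

Since ``yes'' is always correct, the current instance contains a labeled path of cost at most $j$ at all times. If $O$ is the option set of $(P,o)$, then $(P,o)$ is the only labeled path left, because an $s_0$--$t_0$ path inside $P$ is $P$. So a returned path costs at most $j\le B$. Now let $\lambda^*\le B$ and suppose that no test errs. Then $j=\lambda^*$, and $O$ contains the options of a labeled path $(P,o)$ of cost $\lambda^*$. When any other option was examined, all options of $(P,o)$ were present, so the test said ``yes'' and that option was deleted. Hence $O$ is the option set of $(P,o)$, which is returned.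
\end{proof}

\section{A recursion over sets of terminals}\label{sec:rec}

In this section $B\ge0$ is an integer and the costs are integers in $\{0,\dots,B\}$. We compute $\operatorname{opt}(v,S)$ whenever it is at most $B$. The bound $B$ is needed because the test works with polynomials in $\zeta$ whose degree is the threshold.

\begin{proposition}\label{prop:compute}
Let $0<\eta\le\frac12$. There is a randomized algorithm with running time $2^{O(k)}\bigl((n+m)(B+1)\log(1/\eta)\bigr)^{O(1)}$ that returns, for every $v\in V$ and $\emptyset\ne S\subseteq T$, either $\infty$ or a $(v,S)$-system $\mathcal F(v,S)$. With probability at least $1-\eta$, it returns a system of cost $\operatorname{opt}(v,S)$ for every pair with $\operatorname{opt}(v,S)\le B$.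
\end{proposition}

The plan is the one of Example~\ref{ex:k23}: a $(v,S)$-system consists of a trail $C$ through $v$ and of subsystems hanging from vertices $w$ of $C$, each responsible for a bundle $S_w\subseteq S$. Two difficulties arise. If one bundle is all of $S$, a recursion on $|S|$ makes no progress; then $C$ only serves to link $v$ to $w$, and we treat such links by a distance function. And $C$ may repeat vertices, whereas Section~\ref{sec:path} finds paths; we split the vertices of $G$ so that trails become paths.

\subsection*{Links}

For $u\ne v$ let $f(u,v)$ be the minimum cost of a closed trail visiting $u$ and $v$ ($\infty$ if there is none), and let $f(u,u)=0$. The function $f$ is symmetric.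

\begin{lemma}\label{lem:f}
\begin{enumerate}
\item[(a)] If $H\subseteq G$ is connected, bridgeless and contains $u$ and $v$, then $f(u,v)\le c(H)$.
\item[(b)] $f(u,w)\le f(u,v)+f(v,w)$ for all $u,v,w$.
\item[(c)] The value $f(u,v)$, and for $u\ne v$ a closed trail attaining it if it is finite, can be computed in polynomial time.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $u\ne v$. By Menger's theorem $H$ contains two edge-disjoint $u$--$v$ paths, and going out along one and back along the other is a closed trail of cost at most $c(H)$.

(b) If $u=w$ the left side is $0$, and if $u=v$ or $v=w$ both sides are equal. Otherwise, if the right side is finite, the union of two optimal trails is connected, since both visit $v$, and bridgeless, and (a) applies.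

(c) A closed trail visiting $u\ne v$ splits into two edge-disjoint $u$--$v$ walks, each containing a $u$--$v$ path of no larger cost. With the converse used in (a), $f(u,v)$ is the minimum cost of two edge-disjoint $u$--$v$ paths. Replace each edge by two opposite arcs of capacity 1 and the same cost, and compute an integral minimum-cost $u$--$v$ flow of value 2. Two edge-disjoint paths give such a flow of the same cost. Conversely, if an integral flow uses both arcs of an edge, removing both keeps it a flow and does not increase its cost. After that it decomposes into two edge-disjoint paths and some cycles, which can be dropped.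
\end{proof}

Part (b) says that a chain of trails that serves only as a link can be replaced by one trail.

\subsection*{The split graph}

Let $u\in V$ and $S\subseteq T$ with $|S|\ge2$, and let $\gamma$ be a table of prices $\gamma(w,A)\in\{0,\dots,B\}\cup\{\infty\}$ for $w\in V$ and $\emptyset\ne A\subsetneq S$. The \emph{options at $w$} are $(\emptyset,0)$ and all $(A,\gamma(w,A))$ with $\emptyset\ne A\subsetneq S$ and $\gamma(w,A)<\infty$. The instance $\Gamma(u,S;\gamma)$ of the labeled path problem has label set $S$ and the following graph (Figure~\ref{fig:split}).
\begin{itemize}
\item The vertices are $s_0$, $t_0$, and $x_{e,v}$ for each $e\in E$ and each end $v$ of $e$.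
\item For each $e\in E$ with ends $v,w$ there is a \emph{real edge} $x_{e,v}x_{e,w}$ with the single option $(\emptyset,c(e))$.
\item For each $v\in V$ and each two edges $e\ne e'$ at $v$ there is a \emph{switch at $v$}, the edge $x_{e,v}x_{e',v}$, whose list consists of the options at $v$.
\item For each edge $e$ at $u$ there is an edge $s_0x_{e,u}$, whose list consists of the options at $u$, and an edge $x_{e,u}t_0$ with the single option $(\emptyset,0)$.
\end{itemize}
The graph has $2m+2$ vertices. It is simple, even if $G$ has parallel edges, because the ends of a real edge agree in the first index only and the ends of a switch in the second index only.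

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[very thick] (-1.3,1.3) node[above] {$e_1$} -- (0,0) -- (1.3,1.3) node[above] {$e_2$};
\draw[very thick] (1.3,-1.3) node[below] {$e_3$} -- (0,0) -- (-1.3,-1.3) node[below] {$e_4$};
\fill (0,0) circle (2.2pt) node[right=4pt] {$v$};
\begin{scope}[xshift=5.5cm]
\draw[dashed] (-.6,.6)--(.6,-.6) (.6,.6)--(-.6,-.6) (-.6,.6)--(-.6,-.6) (.6,.6)--(.6,-.6);
\draw[very thick] (-1.3,1.3)--(-.6,.6)--(.6,.6)--(1.3,1.3) (1.3,-1.3)--(.6,-.6)--(-.6,-.6)--(-1.3,-1.3);
\fill (-.6,.6) circle (2.2pt) node[below left] {$x_{e_1,v}$};
\fill (.6,.6) circle (2.2pt) node[below right] {$x_{e_2,v}$};
\fill (.6,-.6) circle (2.2pt) node[above right] {$x_{e_3,v}$};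
\fill (-.6,-.6) circle (2.2pt) node[above left] {$x_{e_4,v}$};
\end{scope}
\end{tikzpicture}
\caption{Left: a vertex $v$ of degree 4, visited twice by a trail, once along $e_1,e_2$ and once along $e_3,e_4$. Right: in the split graph, $v$ is replaced by one vertex for each edge at $v$, and every two of them are joined by a switch. The two visits use two disjoint switches (bold), so the trail becomes a path; unused switches are dashed.}
\label{fig:split}
\end{figure}

We state the passage from paths to systems for an arbitrary table $\gamma$, because it will be applied both to the exact values and to the values that the randomized algorithm computes.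

\begin{lemma}\label{lem:unfold}
Suppose that for every finite entry $\gamma(w,A)$ a $(w,A)$-system $\mathcal F(w,A)$ of cost $\gamma(w,A)$ is given. Then every labeled path of $\Gamma(u,S;\gamma)$ yields a $(u,S)$-system of the same cost. It consists of at most one new closed trail and of systems $\mathcal F(w_1,A_1),\dots,\mathcal F(w_p,A_p)$, where $A_1,\dots,A_p$ partition $S$ and $p\ge2$.
\end{lemma}

\begin{proof}
Follow the second index of the vertices $x_{e,v}$ along the path. It starts and ends at $u$, stays fixed along a switch, and moves from one end of $e$ to the other along the real edge of $e$. So the real edges, in order, describe a walk in $G$ from $u$ to $u$, and it repeats no edge because a path uses each real edge at most once. The walk is a closed trail $C$ through $u$ or the trivial walk at $u$. Let $A_1,\dots,A_p$ be the nonempty label sets chosen. They partition $S$, and $p\ge2$ since each is a proper subset. Each $A_i$ is chosen at price $\gamma(w_i,A_i)$ on a switch at a vertex $w_i$ of the walk, or on the edge at $s_0$, where $w_i=u$. Let $\mathcal F$ consist of $C$, if the walk is nontrivial, and the systems $\mathcal F(w_i,A_i)$. Its cost is the cost of the labeled path. The graph $U_u(\mathcal F)$ is the union of the walk with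 the connected graphs $U_{w_i}(\mathcal F(w_i,A_i))$, each of which meets the walk in $w_i$ and contains $A_i$. So it is connected and contains $S$.
\end{proof}

\subsection*{The recursion}

Define values $g(v,S),h(u,S)\in\{0,\dots,B\}\cup\{\infty\}$ by increasing $|S|$, with the convention that every value exceeding $B$ is replaced by $\infty$:
\[
g(v,\{s\})=f(v,s),\qquad g(v,S)=\min_{u\in V}\bigl(f(v,u)+h(u,S)\bigr)\quad\text{for }|S|\ge2,
\]
where $h(u,S)$ is the minimum cost of a labeled path in $\Gamma(u,S;g)$. This instance involves only values $g(w,A)$ with $|A|<|S|$. In words: link $v$ to a vertex $u$, and run from $u$ a trail along which $S$ is split into proper subsets.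

\begin{proposition}\label{prop:rec}
\begin{enumerate}
\item[(a)] Every finite value $g(v,S)$ is the cost of a $(v,S)$-system.
\item[(b)] If $\mathcal F$ is a $(v,S)$-system with $c(\mathcal F)\le B$, then $g(v,S)\le c(\mathcal F)$.
\end{enumerate}
Hence $g(v,S)=\operatorname{opt}(v,S)$ whenever $\operatorname{opt}(v,S)\le B$.
\end{proposition}

\begin{proof}
(a) Induction on $|S|$. For $S=\{s\}$ take the empty system if $v=s$ and one trail of cost $f(v,s)$ otherwise. For $|S|\ge2$ let $g(v,S)=f(v,u)+h(u,S)$ be finite. By induction and Lemma~\ref{lem:unfold} there is a $(u,S)$-system of cost $h(u,S)$. If $u\ne v$, add a closed trail through $v$ and $u$ of cost $f(v,u)$; the result is a $(v,S)$-system.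

(b) We first note that the root can be moved:
\begin{equation}\label{eq:move}
\text{if }f(v,w)+g(w,S)\le B,\text{ then }g(v,S)\le f(v,w)+g(w,S).
\end{equation}
For $S=\{s\}$ we have $f(v,s)\le f(v,w)+f(w,s)\le B$ by Lemma~\ref{lem:f}(b). For $|S|\ge2$ write $g(w,S)=f(w,u)+h(u,S)$; then $f(v,u)+h(u,S)\le f(v,w)+g(w,S)\le B$ by the same lemma. In both cases the bound is at most $B$, so no truncation occurs.

We prove (b) for all $v$ and $S$ at once by induction on $|\mathcal F|$. If $S=\{s\}$, then $f(v,s)\le c(U_v(\mathcal F))\le c(\mathcal F)\le B$ by Lemmas~\ref{lem:sandwich}(a) and~\ref{lem:f}(a). This includes the case $\mathcal F=\emptyset$, which forces $S=\{v\}$. So let $|S|\ge2$, and let $C\in\mathcal F$ visit $v$.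

\emph{Bundles.} Let $\mathcal F_1,\dots,\mathcal F_p$ be the classes of $\mathcal F-C$ under the transitive closure of the relation ``shares a vertex''. The trails of one class have a connected union, and different classes have no vertex in common. Each $\mathcal F_i$ visits a vertex $u_i$ of $C$: otherwise the vertices it visits would be met by no trail outside $\mathcal F_i$ and would not include $v$, so $U_v(\mathcal F)$ would be disconnected. Assign each $s\in S\cap V(C)$ to the vertex $s$ itself. Every other $s\in S$ is different from $v$, hence visited by a class $\mathcal F_i$; assign it to $u_i$. For $w\in V(C)$ let $S_w$ be the set of terminals assigned to $w$, and let $\mathcal F^w$ be the union of the classes $\mathcal F_i$ with $u_i=w$. The sets $S_w$ are disjoint with union $S$, and the $\mathcal F^w$ are disjoint subfamilies of $\mathcal F-C$, so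
\begin{equation}\label{eq:budget}
c(C)+\sum_{w\in V(C)}c(\mathcal F^w)\le c(\mathcal F)\le B .
\end{equation}
If $S_w\ne\emptyset$, then $\mathcal F^w$ is a $(w,S_w)$-system, because each of its classes has a connected union through $w$, and each element of $S_w$ is $w$ or is visited by one of them. It has fewer members than $\mathcal F$, so $g(w,S_w)\le c(\mathcal F^w)$ by induction.

\emph{Case 1: $S_w=S$ for some $w$.} Since $C$ visits $v$ and $w$, we have $f(v,w)\le c(C)$. By \eqref{eq:budget}, $f(v,w)+g(w,S)\le c(\mathcal F)\le B$, and \eqref{eq:move} gives $g(v,S)\le c(\mathcal F)$.

\emph{Case 2: $S_w\ne S$ for all $w$.} Write $C$ as $v_0,e_1,v_1,\dots,e_r,v_r$ with $v_0=v_r=v$. In $\Gamma(v,S;g)$ consider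
\[
s_0,\ x_{e_1,v_0},\ x_{e_1,v_1},\ x_{e_2,v_1},\ x_{e_2,v_2},\ \dots,\ x_{e_r,v_{r-1}},\ x_{e_r,v_r},\ t_0 .
\]
This is a path, because the $e_i$ are distinct and $v_{i-1}\ne v_i$; here it matters that $C$ is a trail and that $G$ has no loops. It has a switch at $v_i$ for $1\le i\le r-1$. Every $w\in V(C)\setminus\{v\}$ equals some $v_i$ in this range. If $S_w\ne\emptyset$, choose one such $i$ and take the option $(S_w,g(w,S_w))$ on the switch $x_{e_i,v_i}x_{e_{i+1},v_i}$; different $w$ get different switches. The vertex $v$ need not occur among $v_1,\dots,v_{r-1}$, and this is why the edges at $s_0$ carry options: if $S_v\ne\emptyset$, take $(S_v,g(v,S_v))$ on $s_0x_{e_1,v}$. These options exist because $S_w\subsetneq S$ and $g(w,S_w)\le B$. On all other switches, and on the edge at $s_0$ if $S_v=\emptyset$, take $(\emptyset,0)$. This is a labeled path of cost $c(C)+\sum_{S_w\ne\emptyset}g(w,S_w)\le c(\mathcal F)\le B$ by \eqref{eq:budget}. Hence $g(v,S)\le f(v,v)+h(v,S)\le c(\mathcal F)$.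
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:compute}]
Compute $f$ and optimal trails by Lemma~\ref{lem:f}(c). By increasing $|S|$, compute values $\hat g(v,S)$ together with a system $\mathcal F(v,S)$ for each finite value. For $|S|=1$ put $\hat g=g$, with the systems from the proof of Proposition~\ref{prop:rec}(a). For $|S|\ge2$ run the search of Lemma~\ref{lem:search} with bound $B$ on $\Gamma(u,S;\hat g)$ for each $u$, and let $\hat h(u,S)$ be the cost of the returned path, or $\infty$. Put $\hat g(v,S)=\min_u(f(v,u)+\hat h(u,S))$, truncated at $B$. If it is finite, let $\mathcal F(v,S)$ be the system given by Lemma~\ref{lem:unfold} for a minimizing $u$, with a trail of cost $f(v,u)$ added if $u\ne v$.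

\emph{Correctness.} Whatever the random choices, a returned path is a labeled path of $\Gamma(u,S;\hat g)$. So by induction on $|S|$ and Lemma~\ref{lem:unfold}, $\mathcal F(v,S)$ is always a $(v,S)$-system of cost $\hat g(v,S)$. If no test errs, then $\hat h=h$ and $\hat g=g$ by induction on $|S|$ and Lemma~\ref{lem:search}, and Proposition~\ref{prop:rec} gives the claim on costs.

\emph{Error probability.} An instance $\Gamma(u,S;\hat g)$ has $N=2m+2$ vertices and at most $2^kN^2$ options, and there are at most $2^kn$ instances. So the number of tests never exceeds $L=2^kn\,(B+1+2^kN^2)$. Let $q$ be the least number of the form $2\cdot3^\nu$ with $q\ge\log_2(LN/\eta)$; then $q\le3\log_2(LN/\eta)$. The instance given to a test depends on earlier outcomes, but the test uses fresh randomness, so conditioned on the past it errs with probability at most $N2^{-q}$. By the union bound, some test errs with probability at most $LN2^{-q}\le\eta$.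

\emph{Time.} By Lemma~\ref{lem:test} each of the at most $L$ tests takes time $2^{O(k)}(N(B+1)q)^{O(1)}$. The systems are small: $\mathcal F(v,S)$ has at most $3|S|-2$ trails, by induction, since $2+\sum_{i=1}^p(3|A_i|-2)\le3|S|-2$ for $p\ge2$. The total time is within the stated bound.
\end{proof}

\section{Rounding the costs: proofs of Theorems~\ref{thm:main} and~\ref{thm:pairs}}\label{sec:alg}

We first reduce the number of edges in a way that preserves all quantities in the two theorems.

\begin{lemma}\label{lem:parallel}
Let $G'$ be obtained from $G$ by keeping only two cheapest edges of each class of more than two parallel edges. For every bridgeless $H\subseteq G$ there is a bridgeless $H'\subseteq G'$ whose components have the same vertex sets as those of $H$, with $c(H')\le c(H)$ and $\operatorname{scc}(H')\le\operatorname{scc}(H)$.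
\end{lemma}

\begin{proof}
In each class fix a cheapest edge among those kept. Take a cover of $E(H)$ by closed trails of cost $\operatorname{scc}(H)$ and decompose its members into circuits. A circuit of length at least 3 has at most one edge in each class; replace each of its edges by the fixed edge of the class. A circuit of length 2 consists of two edges of one class; replace them by the two edges kept. The new circuits lie in $G'$ and cost no more than the old ones. Let $H'$ have vertex set $V(H)$ and the edges of the new circuits. Then $H'$ is bridgeless and $\operatorname{scc}(H')\le\operatorname{scc}(H)$, and two vertices are adjacent in $H'$ if and only if they are adjacent in $H$. In each class, $H'$ has no edge if $H$ has none, and it has an edge besides the fixed one only if $H$ has at least two edges there. So $c(H')\le c(H)$ class by class.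
\end{proof}

By Lemma~\ref{lem:bridges}, a bridgeless subgraph is feasible if and only if each required pair lies in one of its components. So $H'$ is feasible if $H$ is, and neither $\mathrm{OPT}$ nor the minimum in Theorem~\ref{thm:pairs} changes when $G$ is replaced by $G'$. From now on $m\le2\binom n2\le n^2$.

Proposition~\ref{prop:compute} needs small integer costs. We round costs up to multiples of a unit $\mu$. A cover of a solution $H$ will have at most $m$ trails with at most $m$ edges each, so rounding adds at most $\mu m^2$, and this should be at most $\varepsilon c(H)$. The largest edge cost $M$ in $H$ is a lower bound for $c(H)$, so $\mu=\varepsilon M/m^2$ will do; and after the edges more expensive than $M$ are deleted, the rounded costs are small. We do not know $M$, but there are at most $m$ candidates.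

\begin{proof}[Proof of Theorem~\ref{thm:pairs}]
Let $T$ be the set of vertices in the demand pairs, and fix a linear order on $V$. Call $S\subseteq T$ \emph{closed} if it contains both or neither of the vertices of each demand pair.

\emph{Algorithm.} If the edges of cost $0$ form a feasible subgraph, output it and stop. Otherwise do the following for each positive value $M\in\{c(e):e\in E\}$.
\begin{enumerate}
\item Let $G_M=(V,\{e:c(e)\le M\})$, $\mu=\varepsilon M/m^2$, $c_M(e)=\lceil c(e)/\mu\rceil$ for $e\in E(G_M)$, and $B=m\,c_M(G_M)$. The integer $c_M(e)$ lies in $\{0,\dots,\lceil m^2/\varepsilon\rceil\}$ and is found by binary search, using comparisons.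
\item Run the algorithm of Proposition~\ref{prop:compute} on $G_M$ with costs $c_M$, bound $B$ and $\eta=2^{-n}$. For nonempty $S\subseteq T$ let $\mathcal F_S=\mathcal F(\min S,S)$ and $\beta(S)=c_M(\mathcal F_S)$, with $\beta(S)=\infty$ if no system was returned.
\item Minimize $\sum_i\beta(S_i)$ over the partitions $\{S_i\}$ of $T$ into nonempty closed sets, by the recursion $\Delta(\emptyset)=0$ and
\[
\Delta(X)=\min\{\beta(S)+\Delta(X\setminus S):\emptyset\ne S\subseteq X,\ S\text{ closed}\}
\]
over closed sets $X$. If $\Delta(T)<\infty$, record the graph $\bigcup_iU_{\min S_i}(\mathcal F_{S_i})$ for a minimizing partition.
\end{enumerate}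
Output the recorded graph of smallest $c$-cost, or $G$ if none was recorded.

\emph{Feasibility.} Each demand pair lies in one block $S_i$, and by Lemma~\ref{lem:sandwich}(a) the block lies in a connected bridgeless subgraph of the recorded graph. This holds for all random outcomes, and $G$ is feasible by assumption.

\emph{Time.} There are at most $m$ values of $M$, we have $B\le m^2\lceil m^2/\varepsilon\rceil=(n/\varepsilon)^{O(1)}$ and $\log_2(1/\eta)=n$, and step 3 runs over at most $3^k$ pairs $S\subseteq X$. The total is $2^{O(k)}(n/\varepsilon)^{O(1)}$.

\emph{Cost.} If the algorithm stops at once, its output has cost $0$. Otherwise let $H$ be a bridgeless feasible solution minimizing $\operatorname{scc}(H)+\varepsilon c(H)$, and let $M$ be its largest edge cost. Then $M>0$, since the edges of cost $0$ are not feasible, and $H\subseteq G_M$, $M\le c(H)$. Only the iteration for this $M$ matters. With probability at least $1-2^{-n}$ its step 2 succeeds in the sense of Proposition~\ref{prop:compute}, and we assume this. Let $\mathcal F$ be a family of closed trails of $H$ covering $E(H)$ with $c(\mathcal F)=\operatorname{scc}(H)$. Deleting members whose edges are all covered by the others, one at a time, we may assume that each member has an edge of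 its own. So $|\mathcal F|\le m$, and $c_M(\mathcal F)\le m\,c_M(G_M)=B$. Since $c(e)\le\mu c_M(e)\le c(e)+\mu$ and each member has at most $m$ edges,
\[
\mu\,c_M(\mathcal F)\le c(\mathcal F)+\mu m^2=\operatorname{scc}(H)+\varepsilon M\le\operatorname{scc}(H)+\varepsilon c(H).
\]
Let $K_1,K_2,\dots$ be the components of $H$ that meet $T$, let $S_i=T\cap V(K_i)$, and let $\mathcal F_i$ be the set of members of $\mathcal F$ inside $K_i$. As $H$ is feasible, the $S_i$ form a partition of $T$ into closed sets, and each $K_i$ contains a demand pair and hence an edge. By Lemma~\ref{lem:sandwich}(b), $\mathcal F_i$ is a $(\min S_i,S_i)$-system in $G_M$, and its $c_M$-cost is at most $B$. So $\beta(S_i)\le c_M(\mathcal F_i)$, and $\Delta(T)\le\sum_ic_M(\mathcal F_i)\le c_M(\mathcal F)$ because the $\mathcal F_i$ are disjoint. The recorded graph has $c$-cost at most $\mu\,\Delta(T)\le\operatorname{scc}(H)+\varepsilon c(H)$.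

\emph{The factors.} Evaluate the minimum at a bridgeless optimal solution $H^*$, which exists by Lemma~\ref{lem:bridges}. Proposition~\ref{prop:cover} gives $\operatorname{scc}(H^*)+\varepsilon c(H^*)\le(\frac53+\varepsilon)\mathrm{OPT}$.

(1) If $H^*$ has a nowhere-zero 4-flow, Lemma~\ref{lem:four} covers it by two even subgraphs of total cost at most $\frac43c(H^*)$, so $\operatorname{scc}(H^*)\le\frac43c(H^*)$. If $G$ is planar, then so is $H^*$, and a bridgeless planar graph has a nowhere-zero 4-flow by the Four Color Theorem and Tutte's duality between face colorings and flows. Explicitly, draw each component in the plane and color its faces by elements of $\mathbb Z_2\times\mathbb Z_2$ so that the two faces along each edge, which are distinct because the edge is not a bridge, get different colors. Give each edge the sum of these two colors. It is nonzero, and the sum around a vertex vanishes because each sector between consecutive edges is counted twice. This is a nowhere-zero $\mathbb Z_2\times\mathbb Z_2$-flow, and Tutte's theorem converts it into a nowhere-zero 4-flow.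

(2) An optimal solution with all degrees even is an edge-disjoint union of circuits, so it is bridgeless and $\operatorname{scc}(H^*)=c(H^*)$ for this choice of $H^*$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix $t_1\in T$ and let $\mathcal D=\{\{t_1,t\}:t\in T\setminus\{t_1\}\}$, which involves $k$ vertices. By Lemma~\ref{lem:bridges}, a subgraph $H$ is feasible for $\mathcal D$ if and only if all terminals lie in the component of $H^\circ$ containing $t_1$, that is, if and only if it is feasible for the Steiner problem. (The only nonempty closed set is $T$, so step 3 above is trivial.) Theorem~\ref{thm:pairs} gives cost at most $(\frac53+\varepsilon)\mathrm{OPT}\le\frac53(1+\varepsilon)\mathrm{OPT}$.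

If the costs are integers bounded by a polynomial in $n$, no rounding is needed. Run the algorithm of Proposition~\ref{prop:compute} once, on $G$ with costs $c$, $B=2c(E)=n^{O(1)}$ and $\eta=2^{-n}$. Output $U_{t_1}(\mathcal F(t_1,T))$, or $G$ if no system was returned; both are feasible. By \eqref{eq:sandwich}, $\operatorname{opt}(t_1,T)\le\frac53\,\mathrm{OPT}\le B$. So with probability at least $1-2^{-n}$ a system of cost $\operatorname{opt}(t_1,T)$ is returned, and the output costs at most $\frac53\,\mathrm{OPT}$.
\end{proof}

\section{The loss of the relaxation is at least $7/5$}\label{sec:limit}

Since $k\ge2$, every terminal of a $(t,T)$-system is visited by a member, so $\operatorname{opt}(t,T)$ does not depend on $t\in T$: it is the cost of a cheapest system of closed trails whose union is connected and contains $T$. Example~\ref{ex:k23} shows that it can be $\frac43\,\mathrm{OPT}$. To beat $\frac43$, Lemma~\ref{lem:four} tells us to look for an instance whose optimal solution has no nowhere-zero 4-flow. We use the Petersen graph $\mathcal P$, and two textbook facts about it: this 3-regular graph with 10 vertices and 15 edges has no circuit of length less than 5, and it has no proper 3-edge-coloring.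

\begin{proposition}\label{prop:limit}
The worst-case ratio between the cost of a cheapest closed-trail system with connected union containing $T$ and $\mathrm{OPT}$ lies in $[\frac75,\frac53]$.
\end{proposition}

\begin{proof}
The upper bound is \eqref{eq:sandwich}. For the lower bound, subdivide each edge of $\mathcal P$ once, let the 15 new vertices be the terminals, and take unit costs. Every edge is incident with a terminal of degree 2, so all edges are needed and $\mathrm{OPT}=30$. As the maximum degree is 3, closed trails are circuits, and they correspond to circuits of $\mathcal P$ of half the length. A system visiting all terminals thus corresponds to a multiset of circuits of $\mathcal P$ covering all 15 edges, and its cost is twice their total length. We show that this length is at least 21; then the cost is at least $42=\frac75\cdot30$.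

Let the multiplicity of an edge be the number of members containing it. At each vertex the three multiplicities are at least 1, and their sum is twice the number of members through the vertex, so it is even and at least 4. The total length is therefore at least $10\cdot4/2=20$. Suppose it is 20. Then at each vertex the multiplicities are $1,1,2$, so the edges of multiplicity 2 form a perfect matching $Q$. Exactly two members pass through each vertex. Both contain the edge of $Q$, and each contains one further edge at the vertex; since the two edges outside $Q$ are covered, they lie in different members. Hence every member alternates between $Q$ and its complement and has even length, which is at least 6. As $4\cdot6>20$, there are at most three members; number them by distinct elements of $\{1,2,3\}$. Color each edge outside $Q$ by the number of the member containing it, and each edge of $Q$ by the element of $\{1,2,3\}$ that is the number of neither member containing it. At a vertex traversed by members $i\ne j$, the two edges outside $Q$ have colors $i$ and $j$ and the edge of $Q$ has the third color. This is a proper 3-edge-coloring of $\mathcal P$, a contradiction.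
\end{proof}

Proposition~\ref{prop:limit} concerns the cost $c(\mathcal F)$ of the system, in which overlaps are counted with multiplicity, and so it limits any analysis that passes through this quantity. It is not a lower bound on the cost of the output $U_t(\mathcal F)$: in the instance above the only feasible subgraph is the whole graph, so the algorithm returns an optimal solution.

\begin{thebibliography}{9}

\bibitem{notes}
\emph{A Brief Introduction To Parameterized Complexity},
\texttt{https://www.cs.cornell.edu/courses/cs6810/2023fa/Parameterized.pdf}

\bibitem{seymour}
Seymour, \emph{Nowhere-zero 6-flows}, J.\ Combin.\ Theory Ser.\ B 30 (1981).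

\end{thebibliography}
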